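
\newtheorem{theorem}{Theorem}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{The tail of the largest critical percolation cluster\\ on graphs of bounded degree}


\begin{abstract}
Let $G$ be a graph on $n$ vertices with all degrees at most $d$, where $d\ge 3$, and keep each edge independently with probability $1/(d-1)$. We prove that the largest component has at least $An^{2/3}$ vertices with probability at most $e^{-CA^3}$, for all $A\ge A_0$, where $C>0$ and $A_0$ are absolute constants. The proof bounds a high moment of the number of vertices in large clusters: it samples a number of random vertices of order $A^3$ and explores a truncated piece of the cluster of each. The same bound holds for the total size of all clusters larger than a multiple of $A^{-2}n^{2/3}$, and for $p\le(1+\lambda n^{-1/3})/(d-1)$ once $A$ is at least $A_0$ and at least a multiple of $\lambda$. The complete graph shows that the order $A^3$ of the exponent cannot be improved.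
\end{abstract}

\section{The question and the answer}

Graphs are finite and simple. Let $d\ge3$, let $G$ be a graph on $n$ vertices with all degrees at most $d$, and declare each edge \emph{open} independently with probability $p=1/(d-1)$. The components of the open subgraph are called \emph{clusters}. Write $|C_1|\ge|C_2|\ge\cdots$ for their sizes, and $C(v)$ for the cluster of a vertex $v$.

The value $1/(d-1)$ is a critical one. An exploration that enters a vertex along one edge finds at most $d-1$ further edges there, hence on average at most one open edge, so a cluster grows at most like a critical branching process. Accordingly we shall see (Lemma~\ref{lem:one}) that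
\begin{equation}\label{eq:onearm}
P(|C(v)|\ge m)\le 18\,m^{-1/2}\qquad\text{for every vertex } v \text{ and every real } m\ge1 .
\end{equation}
This already identifies the scale $n^{2/3}$. The expected number of vertices in clusters of size at least $m$ is at most $18\,n\,m^{-1/2}$, and a single cluster of that size contributes at least $m$ such vertices, so Markov's inequality gives
\[
P(|C_1|\ge m)\le 18\,n\,m^{-3/2},\qquad\text{that is,}\qquad P(|C_1|\ge An^{2/3})\le 18\,A^{-3/2}.
\]
(If $An^{2/3}<1$, then $A<1$ and the right side exceeds $1$.) A bound of the form $\mathrm{const}\cdot A^{-3/2}$, with a constant independent of $d$, $n$, $A$ and $G$, is due to Nachmias and Peres~\cite{NP}. The open problem from~\cite{UW} asks for a sharper one, and in particular to prove or disprove that there are absolute constants $C>0$ and $A_0\ge1$, independent of $d$, $n$, $A$ and $G$, such that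
\begin{equation}\label{eq:question}
P(|C_1|\ge An^{2/3})\le e^{-CA^3}\qquad\text{for all } A\ge A_0 .
\end{equation}
For the complete graph, which is essentially the critical Erd\H{o}s--R\'enyi graph $G(n,1/n)$, such a bound is stated as known.

Why $A^3$? At the extreme value $A=n^{1/3}$ the event asks for all $n$ vertices to lie in one cluster, and $e^{-CA^3}=e^{-Cn}$ is a natural price for that. On the complete graph the expected number of tree components of size $j$ is at least $e^{-3}\,n\,j^{-5/2}e^{-j^3/(3n^2)}$ for $n\ge12$ and $j\le n/2$ (Section~\ref{sec:lower}), and at $j=An^{2/3}$ the last factor is $e^{-A^3/3}$.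

For the complete graph the upper bound has a visible cause. Once $m$ vertices have been found, a fraction of about $m/n$ of the edges at a vertex lead back to them, and this depletion acts as a downward drift that grows with $m$. In a general graph no such drift is visible. As long as a breadth-first exploration reveals only edges inside a ball of radius $r$ around its starting point, where $2r+1$ is less than the girth, for instance, no edge it reveals leads back at all, because these edges form a tree. So we do not follow a single cluster step by step, and we use the finiteness of $G$ differently: we look at the cluster from many random vertices.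

The answer to the question is yes.

\begin{theorem}\label{thm:main}
Let $d\ge3$, let $G$ be a graph on $n$ vertices with maximum degree at most $d$, and let $p=1/(d-1)$. For all $A\ge2961$,
\[
P(|C_1|\ge An^{2/3})\le e^{-CA^3},\qquad C=8\cdot10^{-11}.
\]
\end{theorem}

Theorem~\ref{thm:main} is the case $\lambda=0$ of part (b) of the next result. Let $Z_m=\#\{v:|C(v)|\ge m\}$.

\begin{theorem}\label{thm:strong}
Let $d\ge3$ and let $G$ be a graph on $n$ vertices with maximum degree at most $d$.
\begin{enumerate}
\item[(a)] Let $h\ge1$ be an integer, $0\le\varepsilon\le\frac1{4(h+1)}$, $p\le\frac{1+\varepsilon}{d-1}$, $0<\alpha\le1$, and suppose that $T:=\lfloor n/(82h^3)\rfloor\ge4$. Then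
\[
P(Z_{h^2}\ge\alpha n)\le 2\Big(\frac{57e}{\alpha h}\Big)^{T}.
\]
\item[(b)] Let $\lambda\ge0$, $p\le(1+\lambda n^{-1/3})/(d-1)$ and $A\ge\max(2961,1696\lambda)$. Then, with $C=8\cdot10^{-11}$,
\[
P\Big(\sum_{i:\,|C_i|\ge 423^2A^{-2}n^{2/3}}|C_i|\ \ge\ An^{2/3}\Big)\le e^{-CA^3},
\]
and in particular $P(|C_1|\ge An^{2/3})\le e^{-CA^3}$.
\end{enumerate}
\end{theorem}

\begin{theorem}\label{thm:lower}
Let $G=K_n$, so that $d=n-1$ and $p=1/(n-2)$. For all $1\le A\le n^{1/3}/8$,
\[
P(|C_1|\ge An^{2/3})\ge e^{-30A^3}.
\]
\end{theorem}

For $A>n^{1/3}$ the probability in Theorem~\ref{thm:lower} is $0$, so the order $A^3$ of the exponent is optimal throughout the range, up to the constant factor $8$ at its upper end.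

It is easy to see that two of the hypotheses are needed. If $d=2$ then $p=1$, every edge of the cycle on $n$ vertices is open, and $|C_1|=n$ with probability $1$. And since $P(|C_1|\ge An^{2/3})=1$ whenever $An^{2/3}\le1$, the bound in \eqref{eq:question}, which has no prefactor, requires $A$ to be bounded below. None of the constants is optimized, and we do not determine the best constant $C$. In Theorem~\ref{thm:strong}(a) the factor $2$, the number $57e$ and the condition $T\ge4$ all leave room, as Section~\ref{sec:many} shows.

\medskip
\noindent\textbf{Plan.} Section~\ref{sec:explore} studies a truncated exploration of one cluster. Section~\ref{sec:two} explains the main idea with two random vertices, which already improves $A^{-3/2}$ to $A^{-2}$. Section~\ref{sec:many} treats $T$ vertices, Section~\ref{sec:choice} chooses $T$ of order $A^3$, and Section~\ref{sec:lower} proves Theorem~\ref{thm:lower}. Throughout, $d\ge3$.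

\section{Exploring one cluster}\label{sec:explore}

We explore the cluster of a vertex edge by edge, and stop if it looks large. There are two signs of being large: many vertices found (at least $h^2$), or many edges still to be examined (of order $h(d-1)$). The first one alone would make an exploration ``large'' with the right probability $O(1/h)$. The second is imposed because unexamined edges are a liability: later explorations may run into them, and when we stop we want at most $(h+1)(d-1)$ of them, not $dh^2$.

Let $H$ be a graph of maximum degree at most $d$, let $h\ge1$ be real, let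
\begin{equation}\label{eq:eps}
0\le\varepsilon\le\frac1{4(h+1)},\qquad p=\frac{1+\varepsilon}{d-1},
\end{equation}
and let the edges of $H$ be open independently with probability $p$. Then $\varepsilon\le1/8$, and $p<1$ because $d\ge3$. Start from a vertex $x$ with $K_0=\{x\}$ and no edge revealed. At step $t+1$ reveal the first unrevealed edge, in some fixed order, that is incident to $K_t$. If it is open and its other endpoint is not in $K_t$, add that endpoint to get $K_{t+1}$; otherwise $K_{t+1}=K_t$. Let $\eta_t$ be the indicator that the $t$-th revealed edge is open, let $U_t$ be the number of unrevealed edges of $H$ incident to $K_t$, and put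
\[
W_t=d+(d-1)\sum_{i\le t}\eta_i-t .
\]
We have $U_0\le d$. Each step removes one edge from the count, and a newly added vertex brings at most $d-1$ further edges, since the edge leading to it has been revealed. Hence
\begin{equation}\label{eq:UW}
0\le U_t\le W_t .
\end{equation}
The process $W$ replaces the graph-dependent count $U$ by a random walk. We stop at
\[
\tau=\min\{t:\ U_t=0\ \text{ or }\ W_t\ge h(d-1)\ \text{ or }\ |K_t|\ge h^2\},
\]
which is at most the number of edges of $H$. If $\tau\ge1$ then $W_{\tau-1}<h(d-1)$ and the last step adds at most $d-2$; if $\tau=0$ then $W_0=d\le2(d-1)$. In both cases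
\begin{equation}\label{eq:overshoot}
W_\tau\le(h+1)(d-1).
\end{equation}
Let $C_H(x)$ be the open cluster of $x$ in $H$. If $U_\tau=0$, then $K_\tau=C_H(x)$.

\begin{lemma}\label{lem:one}
Under \eqref{eq:eps},
\begin{enumerate}
\item[(i)] $P\big(W_\tau\ge h(d-1)\ \text{or}\ |K_\tau|\ge h^2\big)\le 18/h$;
\item[(ii)] $P(|C_H(x)|\ge h^2)\le18/h$;
\item[(iii)] $E\big[|C_H(x)|\,;\,|C_H(x)|<h^2\big]\le36h$.
\end{enumerate}
\end{lemma}

With $H=G$, $\varepsilon=0$ and $h=\sqrt m$, part (ii) is \eqref{eq:onearm}.

\begin{proof}
The point is that $W$ is nearly a martingale, so $EW_\tau$ is of order $d$; its variance then limits $E\tau$, which in turn limits the number of vertices found.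

At each time $t<\tau$, given the past, $\eta_{t+1}$ is Bernoulli($p$). The increment $\Delta_{t+1}=(d-1)\eta_{t+1}-1$ therefore has conditional mean $(d-1)p-1=\varepsilon$ and conditional second moment
\[
p(d-2)^2+(1-p)=1+p(d-3)(d-1)=1+(1+\varepsilon)(d-3)\ge d-2 .
\]
Since $\tau$ is bounded, optional stopping gives $EW_\tau=d+\varepsilon E\tau$. Summing $W_{t+1}^2-W_t^2=2W_t\Delta_{t+1}+\Delta_{t+1}^2$ over $t<\tau$ and taking expectations, with $W_t\ge0$ from \eqref{eq:UW}, gives
\[
EW_\tau^2\ge d^2+E\sum_{t<\tau}\big(2\varepsilon W_t+d-2\big)\ge(d-2)E\tau .
\]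
On the other hand $0\le W_\tau\le(h+1)(d-1)$ by \eqref{eq:overshoot}, so $EW_\tau^2\le(h+1)(d-1)EW_\tau$. Together,
\[
(d-2)E\tau\le(h+1)(d-1)\big(d+\varepsilon E\tau\big).
\]
This is where the size of $\varepsilon$ matters: $\varepsilon(h+1)(d-1)\le\frac{d-1}4\le\frac{d-2}2$ because $d\ge3$, so the term with $\varepsilon E\tau$ is at most half the left side, and
\[
E\tau\le\frac{2(h+1)d(d-1)}{d-2},\qquad
\varepsilon E\tau\le\frac{d(d-1)}{2(d-2)}\le d,\qquad
EW_\tau\le2d .
\]
By Markov's inequality, $P(W_\tau\ge h(d-1))\le\frac{2d}{h(d-1)}\le\frac3h$.

Each new vertex comes from an open edge, so $|K_\tau|\le1+\sum_{t\le\tau}\eta_t$. By optional stopping, $1+\varepsilon\le\frac98$, $\frac d{d-2}\le3$ and $h\ge1$,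
\[
E|K_\tau|\le1+pE\tau\le1+\tfrac98\cdot2(h+1)\cdot3=1+\tfrac{27}4(h+1)\le 14.5\,h ,
\]
so $P(|K_\tau|\ge h^2)\le14.5/h$. Adding the two probabilities gives (i).

If the event in (i) fails, then $U_\tau=0$, so $C_H(x)=K_\tau$ has fewer than $h^2$ vertices. This gives (ii).

For (iii), let $j$ be an integer with $1\le j\le h^2$ and apply (ii) with $\sqrt j$ in place of $h$ and with the same $\varepsilon$ and $p$. This is allowed since $1\le\sqrt j\le h$, and therefore $\varepsilon\le\frac1{4(h+1)}\le\frac1{4(\sqrt j+1)}$. Hence
\[
E\big[|C_H(x)|;|C_H(x)|<h^2\big]\le\sum_{1\le j\le h^2}P(|C_H(x)|\ge j)\le\sum_{1\le j\le h^2}\frac{18}{\sqrt j}\le36h ,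
\]
because $\sum_{j\le m}j^{-1/2}\le2\sqrt m$.
\end{proof}

The lemma asks of $H$ only that its degrees be at most $d$. It therefore applies uniformly to all induced subgraphs of $G$, and in particular to what remains after some explored vertices are deleted.

\section{Two random vertices}\label{sec:two}

This section illustrates the idea in the case $p=1/(d-1)$; of it, only Lemma~\ref{lem:hit} is used later. Let $v$ be a uniform random vertex, independent of the percolation. If $|C_1|\ge\alpha n$ and $h^2\le\alpha n$, then $|C(v)|\ge h^2$ has conditional probability at least $\alpha$, given the percolation. So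
\[
\alpha\,P(|C_1|\ge\alpha n)\le P(|C(v)|\ge h^2)\le\frac{18}h .
\]
With $h=\sqrt{\alpha n}$ and $\alpha=An^{-1/3}$ this is again the bound $18A^{-3/2}$ of the introduction. Now take two independent uniform vertices $u,v$. Both lie in $C_1$ with conditional probability at least $\alpha^2$, so
\begin{equation}\label{eq:twopoint}
\alpha^2P(|C_1|\ge\alpha n)\le P\big(|C(u)|\ge h^2,\ |C(v)|\ge h^2\big).
\end{equation}
We would gain if the two events on the right were nearly independent. For $h=\sqrt{\alpha n}$ they need not be: given that $C(u)$ is that large, $v$ may well lie in it. The remedy is to choose $h$ smaller and to explore only a truncated piece of $C(u)$. Let $K$ be the set found by the exploration of Section~\ref{sec:explore} from $u$ in $H=G$, up to time $\tau$. It has size at most $h^2$ if $h$ is an integer, and it leaves at most $(h+1)(d-1)$ unrevealed edges. A vertex $v$ can then profit from this piece in two ways: by lying in it, or by being connected to one of those edges. The next lemma bounds the probability of the second.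

\begin{lemma}\label{lem:hit}
Let $h\ge1$ be real and assume \eqref{eq:eps}. Let the vertex set $V$ of $G$ be partitioned as $D\sqcup R$, let $H=G[R]$ be the subgraph induced by $R$, and let $\partial$ be a set of edges of $G$ between $D$ and $R$. Suppose that the edges of $H$ and of $\partial$ are open independently with probability $p$, and let $v$ be uniform in $V$, independent of them. The probability that
\begin{center}
$v\in R$,\quad $|C_H(v)|<h^2$,\quad and some open edge of $\partial$ has its endpoint in $R$ lying in $C_H(v)$
\end{center}
is at most $36\,h\,p\,|\partial|/n$.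
\end{lemma}

\begin{proof}
For $e\in\partial$ let $x_e$ be its endpoint in $R$. If $x_e\in C_H(v)$ then $C_H(v)=C_H(x_e)$. The edges of $\partial$ do not belong to $H$, so the state of $e$ is independent of $C_H(x_e)$. Summing over $e$ and over the values of $v$, the probability is at most
\[
\sum_{e\in\partial}\frac pn\sum_{w\in R}P\big(w\in C_H(x_e),\,|C_H(x_e)|<h^2\big)
=\frac pn\sum_{e\in\partial}E\big[|C_H(x_e)|;|C_H(x_e)|<h^2\big]\le\frac pn\,|\partial|\,36h
\]
by Lemma~\ref{lem:one}(iii).
\end{proof}

Here is the two-vertex computation, with $p=1/(d-1)$, so $\varepsilon=0$, and $h\ge1$ an integer. Explore from $u$ up to time $\tau$. By Lemma~\ref{lem:one}(i), with probability at least $1-18/h$ we have $U_\tau=0$ and $|C(u)|<h^2$, and the event on the right of \eqref{eq:twopoint} fails. Otherwise put $D=K$, $R=V\setminus K$ and let $\partial$ be the set of unrevealed edges between $D$ and $R$, so that $|D|\le h^2$ and $|\partial|\le(h+1)(d-1)$. No edge inside $R$ has been revealed, and every revealed edge between $D$ and $R$ is closed, since an open one would have added its endpoint to $K$. For $|C(v)|\ge h^2$ to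 occur, one of the following must happen:
\begin{itemize}
\item $v\in D$: conditional probability at most $h^2/n$;
\item $v\in R$ and the cluster of $v$ inside $G[R]$ already has size at least $h^2$: at most $18/h$, by Lemma~\ref{lem:one}(ii) for $H=G[R]$;
\item $v\in R$ and the cluster of $v$ inside $G[R]$ has fewer than $h^2$ vertices but is joined to $D$, necessarily by an open edge of $\partial$: at most $36hp|\partial|/n\le36h(h+1)/n\le72h^2/n$, by Lemma~\ref{lem:hit}.
\end{itemize}
Therefore
\[
P\big(|C(u)|\ge h^2,\,|C(v)|\ge h^2\big)\le\frac{18}h\Big(\frac{18}h+\frac{73h^2}n\Big)\le\Big(\frac{19}h\Big)^2\qquad\text{if } 82h^3\le n .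
\]
The two error terms balance at $h\asymp n^{1/3}$. For $n\ge82$ and $A\ge1$ take $h=\lfloor(n/82)^{1/3}\rfloor\ge\frac12(n/82)^{1/3}\ge n^{1/3}/9$. Then $h^2\le An^{2/3}=\alpha n$, and \eqref{eq:twopoint} gives
\[
P(|C_1|\ge An^{2/3})\le\Big(\frac{19}{\alpha h}\Big)^2\le\Big(\frac{171}A\Big)^2 .
\]
(For $n<82$ this is trivial: the left side vanishes if $A>n^{1/3}$, and the right side is at least $1$ otherwise.) The power $3/2$ has become $2$.

With $T$ vertices the old pieces together occupy up to $Th^2$ vertices and carry up to $T(h+1)(d-1)$ unrevealed edges. Each new vertex still costs a factor of order $1/h$ as long as $Th^2/n$ is at most of order $1/h$, that is, $h\lesssim(n/T)^{1/3}$. The resulting bound is of the form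
\[
\Big(\frac{c}{\alpha h}\Big)^T\approx\Big(\frac{c'\,T^{1/3}}A\Big)^T ,
\]
and taking $T$ to be a small multiple of $A^3$ makes it $e^{-C A^3}$.

\section{Many random vertices}\label{sec:many}

\begin{proposition}\label{prop:moment}
Let $h,T\ge1$ be integers with $82h^3T\le n$, and let $0\le\varepsilon\le\frac1{4(h+1)}$ and $p\le\frac{1+\varepsilon}{d-1}$. Then
\[
E\Big[\Big(\frac{Z_{h^2}}n\Big)^T\Big]\le\Big(\frac{19}h\Big)^T .
\]
\end{proposition}

\begin{proof}
Opening more edges can only increase $Z_{h^2}$, so we may assume that $p=\frac{1+\varepsilon}{d-1}$. Let $v_1,\dots,v_T$ be independent uniform vertices, independent of the percolation. Given the percolation, each $v_i$ satisfies $|C(v_i)|\ge h^2$ with probability $Z_{h^2}/n$, independently. Hence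
\begin{equation}\label{eq:moment}
E\Big[\Big(\frac{Z_{h^2}}n\Big)^T\Big]=P\big(|C(v_i)|\ge h^2\ \text{ for } i=1,\dots,T\big).
\end{equation}
We reveal the percolation in stages, one for each $v_i$. A stage either \emph{succeeds}, and we pass to the next one, or \emph{fails}, and we stop altogether. It will fail only if $|C(v_i)|<h^2$, so \eqref{eq:moment} is at most the probability that all $T$ stages succeed.

\medskip
\noindent\textbf{What is maintained.} After $s$ successful stages there is a partition $V=D\sqcup R$ with the following properties, in which $\partial$ denotes the set of unrevealed edges between $D$ and $R$.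
\begin{enumerate}
\item[(I1)] No edge inside $R$ has been revealed.
\item[(I2)] Every revealed edge between $D$ and $R$ is closed.
\item[(I3)] $|D|\le sh^2$ and $|\partial|\le s(h+1)(d-1)$.
\end{enumerate}
Initially $s=0$, $D=\emptyset$, $R=V$. Nothing is required of the edges inside $D$.

\medskip
\noindent\textbf{Stage $s+1$.} Write $v=v_{s+1}$.
\begin{itemize}
\item If $v\in D$, the stage succeeds, and $D$ and $R$ are unchanged.
\item If $v\in R$, run the exploration of Section~\ref{sec:explore} in $H=G[R]$ from $v$ until time $\tau$, and let $K=K_\tau$. Since vertices are added one at a time and $h^2$ is an integer, $|K|\le h^2$.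
 \begin{itemize}
 \item[(a)] If $W_\tau\ge h(d-1)$ or $|K|\ge h^2$, the stage succeeds, and $K$ is moved from $R$ to $D$.
 \item[(b)] Otherwise $U_\tau=0$, $K=C_H(v)$ and $|K|<h^2$. Reveal all edges of $\partial$ incident to $K$. If one of them is open, the stage succeeds, and $K$ is moved from $R$ to $D$. If all are closed, the stage fails.
 \end{itemize}
\end{itemize}

\noindent\textbf{A failed stage means $|C(v)|<h^2$.} At a failure in (b), consider any edge from $K$ to its complement. If it goes to $D$, it was either revealed before and is closed by (I2), or belonged to $\partial$ and has just been found closed. If it goes to $R\setminus K$, it has been revealed, as $U_\tau=0$, and is closed, since otherwise its endpoint would be in $K$. So $C(v)=K$ has fewer than $h^2$ vertices.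

\medskip
\noindent\textbf{A successful stage preserves (I1)--(I3).} If $v\in D$ this is clear, as only $s$ grows. Otherwise $K$ is moved. Every edge revealed in the stage is incident to $K$, so none lies inside $R\setminus K$, and (I1) persists. A revealed edge between $K$ and $R\setminus K$ was revealed in this stage, by (I1), and is closed, since otherwise its endpoint would be in $K$; with (I2) for the old $D$ this gives (I2). The set $D$ gains at most $h^2$ vertices. The new $\partial$ consists of those edges of the old one that lead to $R\setminus K$, together with the unrevealed edges between $K$ and $R\setminus K$. In case (a) there are at most $U_\tau\le W_\tau\le(h+1)(d-1)$ of the latter, by \eqref{eq:UW} and \eqref{eq:overshoot}; in case (b) there are none. So (I3) holds with $s+1$ in place of $s$.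

\medskip
\noindent\textbf{The probability of success.} Let $0\le s<T$ and condition on everything seen in the first $s$ stages, all successful. The next edge to be revealed is always determined by what has been seen and by the current vertex. So the unrevealed edges, which by (I1) include all edges inside $R$, are still open independently with probability $p$, and $v$ is uniform and independent of them. The stage succeeds in one of three ways.
\begin{itemize}
\item $v\in D$ has probability at most $sh^2/n$, by (I3).
\item Case (a) has probability at most $18/h$, by Lemma~\ref{lem:one}(i) applied to $H=G[R]$.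
\item Success in case (b) implies that $|C_H(v)|<h^2$ and that an open edge of $\partial$ ends in $C_H(v)$. By Lemma~\ref{lem:hit} and (I3) it has probability at most
\[
\frac{36hp\,|\partial|}n\le\frac{36\,(1+\varepsilon)\,s\,h(h+1)}n\le\frac{36\cdot\frac98\cdot2\,s\,h^2}n=\frac{81sh^2}n .
\]
\end{itemize}
Altogether the conditional probability of success is at most $\frac{18}h+\frac{82sh^2}n\le\frac{19}h$, because $s<T\le n/(82h^3)$. Multiplying these bounds for $s=0,\dots,T-1$, all stages succeed with probability at most $(19/h)^T$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:strong}(a)]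
The number $T=\lfloor n/(82h^3)\rfloor$ is a positive integer with $82h^3T\le n$. By Markov's inequality for $(Z_{h^2}/n)^T$ and Proposition~\ref{prop:moment},
\[
P(Z_{h^2}\ge\alpha n)\le\alpha^{-T}\Big(\frac{19}h\Big)^T=\Big(\frac{19}{\alpha h}\Big)^T\le2\Big(\frac{57e}{\alpha h}\Big)^T .\qedhere
\]
\end{proof}

\begin{remark}
Truncation is what makes the stages cost $O(1/h)$ each. If whole clusters were explored, then on the event $|C_1|\ge\alpha n$ the first vertex falling in $C_1$ would put at least $\alpha n$ vertices into $D$, and each later vertex would then succeed with probability at least $\alpha$; dividing by $\alpha^T$ would gain nothing after that step.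
\end{remark}

\section{Choosing the scale: proof of Theorems~\ref{thm:main} and~\ref{thm:strong}(b)}\label{sec:choice}

Let $A\ge\max(2961,1696\lambda)$ and $\alpha=An^{-1/3}$, so that $\alpha n=An^{2/3}$. If $\alpha>1$, the events in question would need more than $n$ vertices and are impossible. Assume $\alpha\le1$. We want the base $57e/(\alpha h)$ in Theorem~\ref{thm:strong}(a) to be at most $e^{-1}$. As $57e^2<422$, we set
\[
h=\Big\lceil\frac{422}\alpha\Big\rceil\le\frac{423}\alpha,\qquad
\varepsilon=\lambda n^{-1/3},\qquad
x=\frac{A^3}{82\cdot423^3}.
\]
The hypotheses of Theorem~\ref{thm:strong}(a) hold: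
\begin{itemize}
\item $h+1\le424/\alpha$, and $A\ge1696\lambda$ gives $\varepsilon\le\frac\alpha{1696}=\frac1{4\cdot424/\alpha}\le\frac1{4(h+1)}$.
\item $n/(82h^3)\ge\alpha^3n/(82\cdot423^3)=x$. Since $2961=7\cdot423$, we have $x\ge343/82\ge4$. So $T=\lfloor n/(82h^3)\rfloor\ge\lfloor x\rfloor\ge4$, and also $T\ge x-1$.
\end{itemize}
Consequently
\[
P(Z_{h^2}\ge An^{2/3})\le2e^{-T}\le2e^{1-x}\le e^{-x/2}\le e^{-CA^3}.
\]
The third inequality uses $x/2\ge2>1+\ln2$. The last uses $164\cdot423^3=12\,412\,662\,588<1.25\cdot10^{10}=1/C$.

It remains to pass from $Z_{h^2}$ to the clusters. Since $h^2\le423^2\alpha^{-2}=423^2A^{-2}n^{2/3}$, every vertex of a cluster of size at least $423^2A^{-2}n^{2/3}$ is counted in $Z_{h^2}$, so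
\[
\sum_{i:\,|C_i|\ge423^2A^{-2}n^{2/3}}|C_i|\le Z_{h^2},
\]
and the first inequality of Theorem~\ref{thm:strong}(b) follows. As $A^3\ge423^2$, we have $423^2A^{-2}n^{2/3}\le An^{2/3}$. Hence on the event $\{|C_1|\ge An^{2/3}\}$ the size of the largest cluster is itself a term of the sum, which is then at least $An^{2/3}$. This proves the second inequality, and Theorem~\ref{thm:main} is the case $\lambda=0$, $p=1/(d-1)$.\qed

\section{The complete graph: proof of Theorem~\ref{thm:lower}}\label{sec:lower}

For a lower bound on $K_n$ it suffices to produce one large cluster, and tree components are the easiest to count, by Cayley's formula: there are $j^{j-2}$ trees on $j$ labeled vertices. We bound the mean of their number from below, and then use the second moment inequality $P(X\ge1)\ge(EX)^2/E[X^2]$ for integer-valued $X\ge0$, which is Cauchy--Schwarz applied to $X=X\mathbf 1_{\{X\ge1\}}$.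

Let $1\le A\le n^{1/3}/8$, so $n\ge512$, let $p=1/(n-2)$, and put $k=\lceil An^{2/3}\rceil$. Since $An^{2/3}\ge1$,
\[
k\le2An^{2/3}\le n/4 .
\]
Let $X_j$ be the number of open components that are trees with $j$ vertices, and let $X=\sum_{j=k}^{2k-1}X_j$. All sizes $j$ that occur satisfy $j\le n/2$.

\medskip
\noindent\textbf{First moment.} A given tree on a given $j$-set is a component if and only if its $j-1$ edges are open and all other edges meeting the set are closed. There are $E_j=j(n-j)+\binom j2-(j-1)$ of the latter, so
\[
EX_j=\binom nj\,j^{j-2}\,p^{j-1}(1-p)^{E_j}.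
\]
We bound the factors from below, using only that $n\ge12$ and $1\le j\le n/2$.
\begin{itemize}
\item On $[0,\frac12]$ we have $\ln(1-y)\ge-y-y^2$, since $\sum_{m\ge3}\frac{y^m}m\le\frac{y^3}{3(1-y)}\le\frac{2y^3}3\le\frac{y^2}2$. Thus
\[
\binom nj=\frac{n^j}{j!}\prod_{i<j}\Big(1-\frac in\Big)\ge\frac{n^j}{j!}\exp\Big(-\frac{j^2}{2n}-\frac{j^3}{3n^2}\Big).
\]
\item By the standard estimate $j!\le e\sqrt j\,(j/e)^j$, we have $j^{j-2}/j!\ge e^{j-1}j^{-5/2}$.
\item $p^{j-1}\ge n^{-(j-1)}$.
\item $\ln(1-p)=-\ln\big(1+\frac1{n-3}\big)\ge-\frac1{n-3}$, and $E_j=jn-\frac{j^2}2-\frac{3j}2+1\le jn-\frac{j^2}2$. Hence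
\[
E_j\ln\frac1{1-p}\le\frac{E_j}{n-3}=\frac{E_j}n\Big(1+\frac3{n-3}\Big)\le j-\frac{j^2}{2n}+\frac{3j}{n-3}\le j-\frac{j^2}{2n}+2 ,
\]
where the last step uses $j\le n/2$ and $n\ge12$.
\end{itemize}
When these are multiplied, the factors $e^{\pm j}$ and $e^{\pm j^2/(2n)}$ cancel, which is why a cubic exponent remains:
\[
EX_j\ge e^{-3}\,n\,j^{-5/2}\,e^{-j^3/(3n^2)} .
\]
There are $k$ values of $j$ in the sum defining $X$, all less than $2k$, so with $k\le2An^{2/3}$
\begin{equation}\label{eq:mu}
\mu:=EX\ge k\,e^{-3}n(2k)^{-5/2}e^{-8k^3/(3n^2)}=e^{-3}2^{-5/2}\,n\,k^{-3/2}e^{-8k^3/(3n^2)}\ge\frac{e^{-3}}{16}A^{-3/2}e^{-64A^3/3}.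
\end{equation}

\noindent\textbf{Second moment.} Two distinct tree components live on disjoint vertex sets. In the expected number of ordered pairs of distinct tree components with sizes $i$ and $j$, the second set is chosen in $\binom{n-i}j$ ways, and the $ij$ edges between the two sets, which are counted in both $E_i$ and $E_j$, must be closed only once. So this expected number equals $EX_i\,EX_j$ times
\[
\frac{\binom{n-i}j}{\binom nj}\,(1-p)^{-ij}\le e^{-ij/n}\,e^{ij/(n-3)}=e^{3ij/(n(n-3))}\le e .
\]
The first inequality holds because each factor of $\binom{n-i}j/\binom nj=\prod_{l<j}\frac{n-i-l}{n-l}$ is at most $1-\frac in$, and $\ln\frac1{1-p}\le\frac1{n-3}$. The last one uses $i,j\le n/2$ and $n\ge12$, which give $\frac{3ij}{n(n-3)}\le\frac{3n}{4(n-3)}\le1$. Summing over $i$ and $j$, $E[X(X-1)]\le e\mu^2$, so $E[X^2]\le\mu+e\mu^2$ and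
\[
P(X\ge1)\ge\frac{\mu}{1+e\mu}\ge\frac{\min(\mu,1)}{1+e},
\]
because $\mu/(1+e\mu)$ is increasing in $\mu$, and $1+e\mu\le1+e$ for $\mu\le1$.

\medskip
\noindent\textbf{Conclusion.} The right side of \eqref{eq:mu} is less than $1$, so it is also a lower bound for $\min(\mu,1)$. We have $A^{-3/2}=e^{-\frac12\ln(A^3)}\ge e^{-A^3/2}$ and $\ln\big(16e^3(1+e)\big)<7.1$. Any component counted by $X$ has at least $k\ge An^{2/3}$ vertices, so for $A\ge1$
\[
P(|C_1|\ge An^{2/3})\ge P(X\ge1)\ge\exp\Big(-7.1-\frac{64}3A^3-\frac12A^3\Big)\ge e^{-30A^3},
\]
since $7.1+\frac{64}3+\frac12<30$. This proves Theorem~\ref{thm:lower}.\qed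

\begin{thebibliography}{9}
\bibitem{NP} Nachmias--Peres, 2005.
\bibitem{UW} \emph{University of Washington Math 523A}, \url{https://sites.math.washington.edu/~eyal/523A/lec/lec-12-13.pdf}.
\end{thebibliography}

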